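\title{Decomposing a planar graph into a forest and a graph of bounded treewidth}

\begin{abstract}
We prove that the edge set of every planar graph can be partitioned into a forest and a graph of treewidth at most $32$. The forest can be chosen to avoid the closed neighborhood of a prescribed vertex, and this extends the result to clique-sums of order at most $3$, in particular to all $K_5$-minor-free and all $K_{3,3}$-minor-free graphs. The forest cannot be replaced by a graph of bounded degree. The proof cuts a triangulation along every third distance level: the forest removes almost all edges that cross the cut, and the edges that survive pass through separators of size at most six.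
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. A \emph{tree decomposition} of a graph $G$ is a tree whose nodes $t$ carry sets $B_t\subseteq V(G)$, the \emph{bags}, such that the two ends of each edge of $G$ lie in a common bag and, for each vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree. Its \emph{width} is the largest size of a bag minus one, and the \emph{treewidth} $\operatorname{tw}(G)$ is the least width of a tree decomposition of $G$. A \emph{partial $k$-tree} is a graph of treewidth at most $k$; the partial $1$-trees are the forests. For $k\ge 1$, a graph $G=(V,E)$ is a \emph{partial $(k,1)$-tree} if $E$ can be partitioned into sets $E_1,E_2$ such that $(V,E_1)$ is a partial $k$-tree and $(V,E_2)$ is a forest.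

Small treewidth means that a graph can be taken apart, again and again, along small separators. Planar graphs do not have this property: the $n\times n$ grid has treewidth $n$. On the other hand the grid is easily destroyed. Its vertical edges form a forest, and deleting them leaves disjoint paths. It is natural to ask whether one forest can always destroy all large grids of a planar graph at once. The following facts are known. Every planar graph can be edge-decomposed into three graphs of treewidth one, and also into two graphs of treewidth two. Not every planar graph is a partial $(2,1)$-tree (El-Mallah and Colbourn). Every Hamiltonian planar graph on $n$ vertices is a partial $(k,1)$-tree with $k=O(\log n)$. The question we answer is posed in \cite{source}: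

\begin{quote}
Is there a constant $k\ge 3$, independent of the number of vertices, such that every planar graph is a partial $(k,1)$-tree?
\end{quote}

Counting edges does not decide it. A partial $k$-tree on $n\ge k$ vertices has at most $kn-\binom{k+1}{2}$ edges, so a partial $(1,1)$-tree has at most $2n-2$ edges, fewer than the $3n-6$ edges of a triangulation with $n\ge5$ vertices; but already for $k=2$ the count allows $3n-4$ edges. Grids suggest a positive answer, while the failure at $k=2$ shows that there are obstructions which counting does not see. The answer is yes. Below, $N[r]$ denotes the closed neighborhood of $r$, that is, $r$ together with its neighbors.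

\begin{theorem}\label{thm:main}
Every planar graph $G$ has a partition $E(G)=R\cup F$ with $F$ a forest and $\operatorname{tw}(V(G),R)\le 32$. Moreover, for any prescribed vertex $r$, the forest $F$ can be chosen with no edge incident with $N[r]$. In particular, every planar graph is a partial $(32,1)$-tree.
\end{theorem}

We do not determine the optimal constant. By the result of El-Mallah and Colbourn it is at least $3$, so it lies between $3$ and $32$. The freedom to keep $F$ away from $N[r]$ makes the theorem compatible with clique-sums, whose definition is recalled in Section~\ref{sec:sums}.

\begin{theorem}\label{thm:sums}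
Let $G$ be a subgraph of a graph obtained by clique-sums of order at most $3$ from planar graphs and graphs of treewidth at most $32$. Then $G$ is a partial $(32,1)$-tree. In particular, this holds for all $K_5$-minor-free graphs and all $K_{3,3}$-minor-free graphs.
\end{theorem}

In the grid the deleted forest consists of paths. In general it must have vertices of large degree.

\begin{theorem}\label{thm:degree}
For all $d,k\ge 1$ there is a planar graph whose edge set cannot be partitioned into a graph of treewidth at most $k$ and a graph of maximum degree at most $d$.
\end{theorem}

Section~\ref{sec:tools} collects the standard tools, and Section~\ref{sec:idea} shows the method on a triangulated cylinder. Sections~\ref{sec:level} to~\ref{sec:torsos} prove Theorem~\ref{thm:main}; Sections~\ref{sec:sums} and~\ref{sec:degree} prove Theorems~\ref{thm:sums} and~\ref{thm:degree}. We often identify a set of edges of $G$ with the spanning subgraph that it forms, and we write $N_G(U)$ for the set of vertices outside $U$ with a neighbor in $U$.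

\section{Tools}\label{sec:tools}

We use four textbook facts about treewidth.
\begin{enumerate}
\item[(T1)] If $G'$ is a minor of $G$, in particular a subgraph, then $\operatorname{tw}(G')\le\operatorname{tw}(G)$.
\item[(T2)] In every tree decomposition, every clique is contained in some bag.
\item[(T3)] If $G_1\cap G_2$ is a complete graph (possibly empty), then $\operatorname{tw}(G_1\cup G_2)=\max\{\operatorname{tw}(G_1),\operatorname{tw}(G_2)\}$. For the upper bound, join a bag of $G_1$ to a bag of $G_2$, both containing the common clique.
\item[(T4)] For $n\ge2$ the $n\times n$ grid has treewidth $n$.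
\end{enumerate}

Plane graphs are drawn on the sphere, and faces are open sets. A cycle of a plane graph divides the sphere into two open discs, its \emph{sides}. We use the following facts.
\begin{enumerate}
\item[(G1)] A plane forest has one face. An edge of a cycle $C$ lies on the boundary of exactly two faces, one on each side of $C$; deleting the edge merges these two faces and changes no other face.
\item[(G2)] Every face of a $2$-connected plane graph is a side of a cycle of the graph.
\item[(G3)] Every planar graph with at least $3$ vertices is a spanning subgraph of a simple \emph{triangulation}, a plane graph in which every face is bounded by a triangle. A simple triangulation with at least $4$ vertices is $3$-connected.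
\item[(G4)] Minors of planar graphs are planar, $K_{3,3}$ is not planar, and a simple bipartite planar graph with $n\ge3$ vertices has at most $2n-4$ edges.
\item[(G5)] If $T$ is a spanning tree of a connected plane graph, then the dual edges of the edges not in $T$ form a spanning tree of the dual graph.
\end{enumerate}
A \emph{block} of a graph is a maximal connected subgraph without a cutvertex: an isolated vertex, a bridge with its two ends, or a maximal $2$-connected subgraph. Blocks are induced subgraphs, every edge and every cycle lies in exactly one block, and two blocks share at most one vertex. In a connected graph, joining each vertex to the blocks that contain it gives a tree on the vertices and the blocks; we call it the \emph{vertex--block tree}.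

\begin{lemma}\label{lem:sepcycle}
Any two distinct faces $f,f'$ of a plane graph $H$ lie on different sides of some cycle of $H$.
\end{lemma}

\begin{proof}
Choose a subgraph $H'\subseteq H$ with as few edges as possible such that $f$ and $f'$ lie in different faces of $H'$. By (G1), $H'$ contains a cycle $C$. Let $e$ be an edge of $C$. By minimality, $f$ and $f'$ lie in one face of $H'-e$, so the faces of $H'$ containing them are the two faces merged by deleting $e$. These lie on different sides of $C$.
\end{proof}

The next lemma is well known. It is our only source of upper bounds on the treewidth of planar graphs, and it says that a planar graph with a shallow spanning tree has small treewidth. If $T$ is a tree rooted at $t_0$, a \emph{root path} is the vertex set of the path of $T$ from some vertex to $t_0$.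

\begin{lemma}\label{lem:rootpaths}
Let $G$ be a connected planar graph with a spanning tree $T$ rooted at $t_0$. Then $G$ has a tree decomposition in which each bag is a union of at most three root paths.
\end{lemma}

\begin{proof}
If $G$ has at most $3$ vertices, use the single bag $V(G)$. Otherwise add edges to make $G$ a simple triangulation; $T$ is still a spanning tree. Let $T^*$ be the spanning tree of the dual given by (G5). Its nodes are the faces of $G$, and we give the face $f$ the bag $B_f$, the union of the root paths of its three corners. Every edge lies on the boundary of a face, so its ends share a bag.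

Fix a vertex $v$, and let $T_v$ be the subtree of $T$ formed by $v$ and its descendants. Then $v\in B_f$ if and only if $f$ has a corner in $T_v$. We must show that these faces, of which there is at least one, form a connected subset of $T^*$. For $v=t_0$ they are all faces. For $v\neq t_0$, take a closed disc around the plane tree $T_v$, so thin that it contains no other vertex and meets the edges outside $E(T_v)$ only in short segments at their ends in $T_v$. Its boundary circle runs through exactly the faces with a corner in $T_v$, and it passes from one face to the next by crossing an edge that is not in $T_v$ and has an end in $T_v$. The only such edge in $T$ joins $v$ to its parent, and it is crossed once. Cutting the circle at this crossing leaves an arc that visits all faces in question and crosses only edges outside $T$. It traces a walk in $T^*$ through exactly these faces.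
\end{proof}

\section{Cutting along levels}\label{sec:idea}

Let $G$ be a connected planar graph, let $r$ be a vertex, and let $V_j$ be the set of vertices at distance $j$ from $r$, the \emph{$j$th level}. We write $V_{<i}=\bigcup_{j<i}V_j$ and $V_{>i}=\bigcup_{j>i}V_j$. Edges join equal or consecutive levels, and each vertex of $V_j$ with $j\ge1$ has a neighbor in $V_{j-1}$; hence $G[V_{<i}]$ is connected for every $i\ge1$.

Levels give a cheap way to bound the treewidth. Delete all edges between $V_{i-1}$ and $V_i$ for every even $i\ge2$. Each remaining component lies in $V_i\cup V_{i+1}$ for an even $i$. For $i\ge2$, delete $V_{>i+1}$ and contract $V_{<i}$ to a vertex $t_0$. The result is planar and has a spanning tree of depth at most $2$ rooted at $t_0$, so Lemma~\ref{lem:rootpaths} gives bags with at most $6$ vertices other than $t_0$, and $\operatorname{tw}(G[V_i\cup V_{i+1}])\le 5$. For $i=0$ the star at $r$ gives bags of size at most $4$. The difficulty is that the deleted edges need not form a forest. The simplest instance already shows the remedy.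

\begin{example}\label{ex:cylinder}
Let $n\ge3$ and $h\ge 2$. The triangulated cylinder has vertices $v_{j,s}$ with $1\le j\le h$ and $s\in\mathbb Z_n$, and edges $v_{j,s}v_{j,s+1}$, $v_{j,s}v_{j+1,s}$ and $v_{j,s}v_{j+1,s+1}$. It is drawn as $h$ concentric cycles $L_j=\{v_{j,s}:s\in\mathbb Z_n\}$, which play the role of levels. It contains a square grid of side $\min\{n,h\}$, so its treewidth is unbounded. The edges between $L_{i-1}$ and $L_i$ form one zigzag cycle
\[
v_{i,0}\,v_{i-1,0}\,v_{i,1}\,v_{i-1,1}\cdots v_{i,n-1}\,v_{i-1,n-1}\,v_{i,0},
\]
so we cannot delete them all. Spare the vertex $y_i=v_{i,0}$: for odd $i\ge3$ let $F_i$ be the set of edges between $L_{i-1}$ and $L_i\setminus\{y_i\}$. This is a path, and the paths for different odd $i$ use different levels, so their union $F$ is a forest. The remaining graph $R$ is still connected, but the set $(L_i\setminus\{y_i\})\cup L_{i+1}\cup\dots\cup L_h$ now has the single neighbor $y_i$. So $R$ is the union of the graphs $Q_i$ induced by $L_i\cup L_{i+1}\cup\{y_{i+2}\}$ for odd $i$ (omit what does not exist), glued in a chain along the single vertices $y_{i+2}$. To decompose $Q_i$, list the triangles between $L_i$ and $L_{i+1}$ as $T_0,T_0',T_1,T_1',\dots,T_{n-1},T'_{n-1}$,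 where $T_s=\{v_{i,s},v_{i+1,s},v_{i+1,s+1}\}$ and $T'_s=\{v_{i,s},v_{i,s+1},v_{i+1,s+1}\}$. For $s\ne0$ the vertex $v_{i,s}$ lies exactly in $T'_{s-1},T_s,T'_s$, and $v_{i+1,s}$ lies exactly in $T_{s-1},T'_{s-1},T_s$. Adding $v_{i,0},v_{i+1,0},y_{i+2}$ to every triangle gives a path of bags of size at most $6$. (If $i=h$, then $Q_i$ is a cycle.) By (T3), $\operatorname{tw}(R)\le5$.
\end{example}

The example contains the plan of the proof. The forest need not disconnect the graph; it suffices that it leaves nested sets $U$, each attached to the rest through a bounded separator $X$, with a shallow planar piece between a set and the sets nested in it. In a general triangulation a level need not induce a cycle, and the edges between $V_{i-1}$ and $V_i$ can form cycles in three ways.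
\begin{enumerate}
\item[(a)] A cycle can run around the higher levels, as in the cylinder.
\item[(b)] If both triangles on an edge $gg'$ inside $V_i$ have their third vertices $z\ne z'$ in $V_{i-1}$, then $gzg'z'$ is a cycle. This cannot happen when one side of the edge faces the higher levels, which leads us to treat the blocks of $G[V_i]$ separately.
\item[(c)] Vertices $g,g'$ in different blocks of $G[V_i]$ can have two common neighbors in $V_{i-1}$.
\end{enumerate}
We have no control over the number of such cycles at a level. So we split each level into pieces, called chunks, and spare a bounded number of vertices for each chunk.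

\section{The structure of one level}\label{sec:level}

We first reduce Theorem~\ref{thm:main} to triangulations. If $G$ is a spanning subgraph of $G'$ and the theorem holds for $(G',r)$, then intersecting $R$ and $F$ with $E(G)$ proves it for $(G,r)$, by (T1) and because $N[r]$ can only shrink. For graphs with at most $3$ vertices take $F=\emptyset$. So by (G3) we may assume, from here to the end of Section~\ref{sec:torsos}, that \emph{$G$ is a simple triangulation with at least $4$ vertices}, and hence $3$-connected. The levels $V_j$ are taken with respect to the prescribed vertex $r$. We cut at the levels in $I=\{3,6,9,\dots\}$. In this section and the next, $i\in I$ is fixed and $H=G[V_i]$. If $V_i=\emptyset$, then $V_{>i}=\emptyset$ and all objects defined for level $i$ are empty.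

\subsection*{The discs of the blocks}

The connected graph $G[V_{<i}]$ is disjoint from $H$, so it lies in one face $f_r$ of $H$. We think of $f_r$ as the outer face.

\begin{lemma}\label{lem:outer}
Every vertex of $V_i$ lies on the boundary of $f_r$, and no vertex of $V_{>i}$ lies in $f_r$.
\end{lemma}

\begin{proof}
A vertex of $V_i$ has an edge to $V_{i-1}$, and the interior of this edge lies in $f_r$. This proves the first claim.

The corners of a face of $G$ are pairwise adjacent, so no face of $G$ has corners in both $V_{<i}$ and $V_{>i}$. Call a face of $G$ \emph{low} if it has a corner in $V_{<i}$, \emph{high} if it has a corner in $V_{>i}$, and \emph{neutral} otherwise. An edge of $G$ not in $H$ has an end outside $V_i$, so the two faces on it are both low or both high. Remove the vertices of $G$ from $f_r$. What remains is a connected open set, and it is the disjoint union of faces of $G$ and interiors of edges not in $H$. For each of the three types, the faces of this type in $f_r$, together with the interiors of the edges in $f_r$ between them, form an open set. These three open sets are disjoint and cover, so only one is nonempty. The faces at $r$ are low and lie in $f_r$, so all faces of $G$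 in $f_r$ are low. A vertex of $V_{>i}$ in $f_r$ would have high faces around it in $f_r$.
\end{proof}

The second claim uses that $G$ is triangulated; it fails for a long path starting at $r$, where $H$ has only one face.

Call a block of $H$ \emph{large} if it has at least $3$ vertices. A large block $b$ is $2$-connected, so by (G2) the face of $b$ containing $f_r$ is a side of a cycle $C_b$ of $b$. Let $\Delta_b^\circ$ be the other side and $\Delta_b=\Delta_b^\circ\cup C_b$ the closed disc. The complement of $\Delta_b$ is a face of $b$, so all vertices and edges of $b$ lie in $\Delta_b$.

\begin{lemma}\label{lem:discs}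
\begin{enumerate}
\item[(a)] For each large block $b$ we have $V_i\cap\Delta_b=V(C_b)=V(b)$, and all vertices of $G$ in $\Delta_b^\circ$ belong to $V_{>i}$.
\item[(b)] Every vertex of $V_{>i}$ lies in $\Delta_b^\circ$ for exactly one large block $b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The closure of $f_r$ misses $\Delta_b^\circ$ and contains $V_{<i}$ and, by Lemma~\ref{lem:outer}, $V_i$. So the vertices in $\Delta^\circ_b$ belong to $V_{>i}$, and $V(b)\subseteq V_i\cap\Delta_b\subseteq V(C_b)\subseteq V(b)$.

(b) For uniqueness we show that $\Delta_b^\circ$ and $\Delta_{b'}^\circ$ are disjoint when $b\neq b'$. The cycle $C_{b'}$ misses $\Delta_b^\circ$: by (a) it has no vertex there, and an edge of $C_{b'}$ through $\Delta^\circ_b$ would have both ends in $V(b)\cap V(b')$, which has at most one element. So $\Delta_b^\circ$ lies on one side of $C_{b'}$. If that side were $\Delta_{b'}^\circ$, then $V(b)\subseteq V_i\cap\Delta_{b'}=V(b')$, which is impossible for distinct blocks.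

For existence let $v\in V_{>i}$. By Lemma~\ref{lem:outer}, $v$ lies in a face of $H$ other than $f_r$, and by Lemma~\ref{lem:sepcycle} a cycle $C$ of $H$ separates this face from $f_r$. The cycle $C$ lies in a large block $b$, hence in $\Delta_b$. The complement of $\Delta_b$ is connected, misses $C$ and contains $f_r$, so it lies on the side of $C$ that contains $f_r$. The other side contains $v$ and is an open subset of $\Delta_b$, so it lies in $\Delta_b^\circ$.
\end{proof}

\subsection*{Marks and chunks}

Each large block is now a cycle with chords whose inside holds a part of the higher levels, like a level of the cylinder. The new feature is that blocks share vertices. Choose a vertex $\rho$ in each component of $H$, the \emph{origin} of the component, and root the vertex--block tree of the component at $\rho$. The parent of a block $b$ is a vertex $y_b$, the \emph{root} of $b$; the parent of a vertex $v\ne\rho$ is a block, the \emph{home} of $v$. The neighbors of a block in this tree are its parent and its children, so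
\begin{equation}\label{eq:home}
\text{if } v\in V(b), \text{ then either } v=y_b, \text{ or } v \text{ is not an origin and } b \text{ is the home of } v.
\end{equation}

Imitating the cylinder, we would like to detach $\Delta_b$ minus a few vertices from the rest of $G$. But arbitrarily many vertices $x$ of $C_b$ may be roots of other blocks, and we cannot spare them all. So the edges from such an $x$ into the blocks rooted at $x$, and into their discs, must go into the forest. They form a star with center $x$. Since $x$ also has forest edges down to $V_{i-1}$, we keep the forest acyclic by making sure that the other ends of the star are leaves. These ends lie in $V_{i+1}$ or are neighbors of the root of their home block. The level $V_{i+1}$ is safe because we cut only at every third level. The neighbors of roots must be spared from the downward cut, and we mark them.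

A vertex of $V_i$ is \emph{marked} if it is an origin or is adjacent to the root of its home. Let $M_i$ be the set of marked vertices and $W_i=V_i\setminus M_i$ the set of unmarked vertices.

A block can have arbitrarily many marked vertices, but the edges from the root to them divide the disc into parts with two such vertices each. Let $b$ be a large block with root $y$ and $C_b=y\,p_1p_2\dots p_t\,y$, and let $1=l_1<\dots<l_m=t$ be the indices $l$ with $yp_l\in E(G)$; here $m\ge2$. These edges belong to $b$, so they lie in $\Delta_b$ and divide it into closed discs $D_{b,j}$ $(1\le j<m)$ with disjoint interiors, where $D_{b,j}$ is bounded by the cycle $y\,p_{l_j}p_{l_j+1}\dots p_{l_{j+1}}\,y$. Each pair $\gamma=(b,j)$ is a \emph{chunk of level $i$}, and we put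
\[
D_\gamma=D_{b,j},\qquad y_\gamma=y,\qquad a_\gamma=p_{l_j},\qquad a'_\gamma=p_{l_{j+1}},\qquad A_\gamma=\{p_l: l_j<l<l_{j+1}\}.
\]
The set $A_\gamma$ is the \emph{arc} of $\gamma$; it is empty or the vertex set of a path. By \eqref{eq:home} every $p_l$ has home $b$, so $a_\gamma,a'_\gamma\in M_i$ and $A_\gamma\subseteq W_i$. A vertex of $A_\gamma$ lies in none of the discs $D_{b,j'}$ with $j'\neq j$. Let $U_\gamma$ be the set of vertices of $G$ in $D_\gamma$ other than $y_\gamma,a_\gamma,a'_\gamma$. By Lemma~\ref{lem:discs}(a), $U_\gamma$ consists of $A_\gamma$ and the vertices in the open disc $D_\gamma^\circ$, and the latter belong to $V_{>i}$. The sets $U_\gamma$ are the sets that we shall almost detach. See Figure~\ref{fig:level}.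

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1,
  mk/.style={draw,fill=white,rectangle,inner sep=2.2pt},
  un/.style={draw,fill=black,circle,inner sep=1.5pt},
  hi/.style={draw,fill=white,circle,inner sep=1.5pt}]
\coordinate (y) at (180:1.6);
\foreach \n/\ang in {1/129,2/77,3/26,4/-26,5/-77,6/-129} \coordinate (p\n) at (\ang:1.6);
\coordinate (q1) at (2.1,1.7); \coordinate (q2) at (3.2,1.3);
\coordinate (q3) at (2.7,0.2); \coordinate (w) at (2.4,1.0); \coordinate (u) at (1.5,-2.1);
\fill[gray!20] (y)--(p1)--(p2)--(p3)--(p4)--cycle;
\draw (y)--(p1)--(p2)--(p3)--(p4)--(p5)--(p6)--cycle;
\draw (y)--(p4) (q1)--(q2)--(q3) (w)--(q1) (w)--(q2) (w)--(q3);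
\draw[very thick,dashed] (p3)--(q1) (p3)--(q3) (p3)--(w) (p5)--(u);
\node[mk,label=left:$y$] at (y) {}; \node[mk,label=above:$p_1$] at (p1) {};
\node[un,label=above:$p_2$] at (p2) {}; \node[un,label=left:$p_3$] at (p3) {};
\node[mk,label=right:$p_4$] at (p4) {}; \node[un,label=below:$p_5$] at (p5) {};
\node[mk,label=below:$p_6$] at (p6) {}; \node[mk,label=right:$u$] at (u) {};
\node[mk,label=above:$q_1$] at (q1) {}; \node[un,label=right:$q_2$] at (q2) {};
\node[mk,label=below:$q_3$] at (q3) {}; \node[hi,label=below left:$w$] at (w) {};
\node at (0,0.45) {$D_\gamma$};
\end{tikzpicture}
\caption{A component of the graph induced by the level $V_i$, with origin $y$. Its blocks are the cycle $yp_1\dots p_6$ with the chord $yp_4$, the cycle $p_3q_1q_2q_3$ with root $p_3$, and the bridge $p_5u$ with root $p_5$. Squares are marked vertices and black dots are unmarked vertices. The shaded chunk has $a_\gamma=p_1$, $a'_\gamma=p_4$ and arc $\{p_2,p_3\}$. Star edges are dashed. Lower levels lie in the outer face and higher levels inside the cycles; of their vertices only $w\in V_{i+1}$ is drawn.}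
\label{fig:level}
\end{figure}

\begin{lemma}\label{lem:partition}
The sets $U_\gamma$, over all chunks $\gamma$ of level $i$, are pairwise disjoint and have union $W_i\cup V_{>i}$.
\end{lemma}

\begin{proof}
Each $U_\gamma$ is contained in $W_i\cup V_{>i}$. An unmarked vertex $x$ is not an origin, so it has a home $b$, and it is not adjacent to $y_b$. Hence $b$ is not a bridge, so it is large, and $x$ lies in the arc of exactly one chunk of $b$. The vertices of an arc of another block have another home. A vertex of $V_{>i}$ lies in exactly one $\Delta_b^\circ$ by Lemma~\ref{lem:discs}(b), and not on an edge at $y_b$, so it lies in exactly one open disc $D_\gamma^\circ$.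
\end{proof}

\subsection*{Star edges}

A \emph{star edge of level $i$} is an edge $xv$ of $G$ such that $x\in W_i$ is the root of a block $b$ and either $v\in V(b)$, or $b$ is large and $v\in\Delta_b^\circ$. Let $S_i$ be the set of star edges of level $i$. Marked roots need no stars: they lie in no set $U_\gamma$ and will simply be put into the separators.

\begin{lemma}\label{lem:stars}
Every edge of $S_i$ joins $W_i$ to $M_i\cup V_{i+1}$, and each vertex of $M_i\cup V_{i+1}$ is incident with at most one edge of $S_i$.
\end{lemma}

\begin{proof}
Let $xv\in S_i$ with $x=y_b\in W_i$. If $v\in V(b)$, then $b$ is the home of $v$ by \eqref{eq:home}, and $v$ is adjacent to $y_b$, so $v\in M_i$. If $v\in\Delta_b^\circ$, then $v\in V_{>i}$ is adjacent to $x\in V_i$, so $v\in V_{i+1}$, and $b$ is the unique block given by Lemma~\ref{lem:discs}(b). In both cases $v$ determines $b$ and hence $x$.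
\end{proof}

We can now list all edges that leave a set $U_\gamma$.

\begin{lemma}\label{lem:exits}
Let $\gamma$ be a chunk of level $i$ and let $xv\in E(G)$ with $x\in U_\gamma$ and $v\notin U_\gamma$.
\begin{enumerate}
\item[(a)] If $x\in V_{>i}$, then $v\in\{y_\gamma,a_\gamma,a'_\gamma\}$.
\item[(b)] If $x\in A_\gamma$, then $v\in\{a_\gamma,a'_\gamma\}$, or $v\in V_{i-1}$, or $xv\in S_i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Here $x\in D_\gamma^\circ$, and the edge $xv$ does not cross the cycle bounding $D_\gamma$. So $v\in D_\gamma$, and the vertices of $D_\gamma$ outside $U_\gamma$ are $y_\gamma,a_\gamma,a'_\gamma$.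

(b) Let $\gamma$ be a chunk of the block $b$. Then $x$ is unmarked with home $b$. We may assume $v\in V_i\cup V_{i+1}$.

Let $v\in V_i$, so that $xv$ lies in a block $b'$ of $H$. If $b'=b$, the edge lies in $\Delta_b$ and crosses no edge at $y_b$, so it lies in one of the discs $D_{b,j}$. This disc contains $x$, so it is $D_\gamma$. Since $x$ is not adjacent to $y_\gamma$, we get $v\in\{a_\gamma,a_\gamma'\}$. If $b'\ne b$, then $x=y_{b'}$ by \eqref{eq:home}, and $xv\in S_i$.

Let $v\in V_{i+1}$. By Lemma~\ref{lem:partition}, $v\in D_{\gamma'}^\circ$ for a chunk $\gamma'\neq\gamma$ of some block $b'$, and so $x\in D_{\gamma'}$. Since $D_\gamma$ is the only disc $D_{b,j}$ containing $x$, we have $b'\ne b$. By Lemma~\ref{lem:discs}(a), $x\in V_i\cap\Delta_{b'}=V(b')$, so $x=y_{b'}$ by \eqref{eq:home}, and $xv\in S_i$ because $v\in\Delta_{b'}^\circ$.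
\end{proof}

\section{The forest}\label{sec:forest}

By Lemma~\ref{lem:exits}, once the star edges are removed, the only unbounded connection of $U_\gamma$ to the rest of $G$ consists of the edges from the arc $A_\gamma$ down to $V_{i-1}$. Let $Z_\gamma$ be the set of vertices of $V_{i-1}$ with a neighbor in $A_\gamma$. We want to remove all edges from $A_\gamma$ to all but a bounded number of vertices of $Z_\gamma$. To exclude cycles that pass through several arcs, as in case (c) of Section~\ref{sec:idea}, we cut each vertex of $V_{i-1}$ from at most one arc. Planarity guarantees that each chunk then loses at most two vertices.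

\begin{lemma}\label{lem:hall}
There are pairwise disjoint sets $Z^*_\gamma\subseteq Z_\gamma$, for the chunks $\gamma$ of level $i$, such that $|Z_\gamma\setminus Z_\gamma^*|\le 2$.
\end{lemma}

\begin{proof}
If $A_\gamma=\emptyset$, then $Z_\gamma=\emptyset$ and we put $Z_\gamma^*=\emptyset$. Let $J$ be the bipartite graph between the chunks with nonempty arc and the set $V_{i-1}$, in which $\gamma z$ is an edge if $z\in Z_\gamma$. Let $J^+$ be $J$ with a new vertex $r'$ adjacent to all of $V_{i-1}$. It is simple and bipartite, with $r'$ on the side of the chunks. It is a minor of $G$: contract each arc, and contract the connected set $V_{<i-1}$, which contains a neighbor of every vertex of $V_{i-1}$, to $r'$. These sets are disjoint by Lemma~\ref{lem:partition}. So $J^+$ is planar.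

Let $E'\subseteq E(J)$ be nonempty, and let $\Gamma'$ be the set of chunks and $Z'$ the set of vertices incident with $E'$. The edges of $E'$ and the edges from $r'$ to $Z'$ form a simple bipartite planar graph on $|\Gamma'|+|Z'|+1\ge3$ vertices. By (G4),
\[
|E'|+|Z'|\le 2\bigl(|\Gamma'|+|Z'|+1\bigr)-4,\qquad\text{and hence}\qquad |E'|\le 2|\Gamma'|+|Z'|.
\]
The vertex $r'$ is what lowers the coefficient of $|Z'|$ from $2$ to $1$. Give each chunk two slots and each vertex of $V_{i-1}$ one slot, and call an edge of $J$ compatible with the slots of its two ends. The slots compatible with some edge of $E'$ number $2|\Gamma'|+|Z'|\ge|E'|$. By Hall's theorem, the edges of $J$ can be placed in distinct compatible slots. Let $Z_\gamma^*$ be the set of those $z\in Z_\gamma$ for which $\gamma z$ is placed in the slot of $z$. These sets are disjoint because each $z$ has one slot, and $|Z_\gamma\setminus Z^*_\gamma|\le2$ because $\gamma$ has two.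
\end{proof}

It remains to exclude cycles between one arc $A_\gamma$ and $Z_\gamma^*$. One side of the arc is filled by the disc $D_\gamma$, so such a cycle has to run around $D_\gamma$, as in case (a). It then separates $a_\gamma$ from the levels below $i-1$, and must therefore contain every neighbor of $a_\gamma$ in $V_{i-1}$. So we spare one of them. For each chunk $\gamma$ with $A_\gamma\neq\emptyset$ choose a neighbor $c_\gamma\in V_{i-1}$ of $a_\gamma$, and let $F_\gamma$ be the set of \emph{all} edges of $G$ between $A_\gamma$ and $Z_\gamma^*\setminus\{c_\gamma\}$. If $A_\gamma=\emptyset$, let $F_\gamma=\emptyset$.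

\begin{lemma}\label{lem:arcforest}
For each chunk $\gamma$, the set $F_\gamma$ is a forest.
\end{lemma}

\begin{proof}
Suppose that $\Theta$ is a cycle in $F_\gamma$. Delete all vertices and edges in $D_\gamma^\circ$, and insert there a new vertex $s$ adjacent to all vertices of the cycle bounding $D_\gamma$. The new graph $G'$ is planar. The vertices of $V_{<i}$ lie in $f_r$, outside $D_\gamma$, so they and their edges, including all edges of $\Theta$, survive in $G'$.

The cycle $\Theta$ alternates between $A_\gamma$ and $Z_\gamma^*\setminus\{c_\gamma\}$, so it has length at least $4$. Let $g,z,g',z'$ be four consecutive vertices with $g,g'\in A_\gamma$. Then $gz$, $zg'$, $g'z'$ are edges, and the rest of $\Theta$ is a path from $z'$ to $g$. Let $L=V_{<i-1}\cup\{c_\gamma,a_\gamma\}$. This set is connected, since $c_\gamma$ has a neighbor in $V_{i-2}$ and is adjacent to $a_\gamma$. It is disjoint from $V(\Theta)\cup\{s\}$, since $c_\gamma$ was spared and $a_\gamma\notin A_\gamma$. It contains a neighbor of $s$, namely $a_\gamma$, and neighbors of $z$ and $z'$ in $V_{i-2}$. Finally, $s$ is adjacent to $g$ and $g'$. Contract $L$ to a vertex and the path from $z'$ to $g$ to an edge. Then each of $g,g',L$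 is adjacent to each of $z,z',s$, so $G'$ has a $K_{3,3}$ minor, contrary to (G4).
\end{proof}

\begin{remark}
Sparing $c_\gamma$ is necessary. Let $V_{i-1}$ induce a triangle $czz'$ and $V_i$ a $5$-cycle $yp_1p_2p_3p_4$ with origin $y$, and triangulate the annulus between them by joining $c$ to all five vertices, $z$ to $p_2$, and $z'$ to $p_2$ and $p_3$. The only chunk has arc $\{p_2,p_3\}$, the choice $Z^*_\gamma=Z_\gamma=\{c,z,z'\}$ satisfies Lemma~\ref{lem:hall}, and $cp_2z'p_3c$ is a cycle.
\end{remark}

Now let $i$ vary over $I$, and put
\[
F_i=S_i\cup\bigcup_{\gamma\text{ of level }i}F_\gamma,\qquad F=\bigcup_{i\in I}F_i,\qquad R=E(G)\setminus F.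
\]

\begin{lemma}\label{lem:forest}
$F$ is a forest, and no edge of $F$ is incident with $N[r]=V_0\cup V_1$.
\end{lemma}

\begin{proof}
Fix $i\in I$. The arcs of level $i$ are disjoint and the sets $Z^*_\gamma$ are disjoint, so the forests $F_\gamma$ are vertex-disjoint, and their union is a forest whose edges have their ends in $W_i\cup V_{i-1}$. By Lemma~\ref{lem:stars}, each edge of $S_i$ has an end in $M_i\cup V_{i+1}$ that is incident with no other edge of $F_i$, so it lies on no cycle of $F_i$. Hence $F_i$ is a forest, and it uses only the levels $i-1,i,i+1$. For distinct $i\in I$ these triples are disjoint, and all their members are at least $2$.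
\end{proof}

\section{Separators of size six}\label{sec:separators}

For a chunk $\gamma$ of level $i$ collect the spared vertices in the set
\[
X_\gamma=\{a_\gamma,a'_\gamma\}\cup\bigl(\{y_\gamma\}\cap M_i\bigr)\cup\bigl(Z_\gamma\setminus Z_\gamma^*\bigr)\cup\{c_\gamma\},
\]
where $c_\gamma$ is omitted if $A_\gamma=\emptyset$. Then $|X_\gamma|\le 2+1+2+1=6$ and $X_\gamma\subseteq M_i\cup V_{i-1}$.

\begin{lemma}\label{lem:separator}
If $xv\in R$, $x\in U_\gamma$ and $v\notin U_\gamma$, then $v\in X_\gamma$.
\end{lemma}

\begin{proof}
Let $\gamma$ be a chunk of level $i$ of the block $b$. Suppose that $xv\in E(G)$, $x\in U_\gamma$ and $v\notin U_\gamma\cup X_\gamma$; we show that $xv\in F$. If $x\in V_{>i}$, then Lemma~\ref{lem:exits}(a) gives $v=y_\gamma=y_b$ and $v\notin M_i$; as $x\in\Delta_b^\circ$, the edge is a star edge with center $v$. If $x\in A_\gamma$, then Lemma~\ref{lem:exits}(b) gives $xv\in S_i$ or $v\in V_{i-1}$. In the latter case $v\in Z_\gamma\setminus X_\gamma\subseteq Z^*_\gamma\setminus\{c_\gamma\}$, so $xv\in F_\gamma$.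
\end{proof}

In the cylinder the separators were single vertices, and (T3) glued the pieces. The following lemma does the same for nested sets with larger separators; the price is that each separator must be made a clique in the two pieces that share it.

\begin{lemma}\label{lem:glue}
Let $R$ be a graph and $\mathcal N$ a rooted tree with root $\alpha_0$. Suppose that each node $\alpha$ carries sets $U_\alpha,X_\alpha\subseteq V(R)$ such that
\begin{enumerate}
\item[(N1)] $U_{\alpha_0}=V(R)$ and $X_{\alpha_0}=\emptyset$;
\item[(N2)] $U_\beta\cup X_\beta\subseteq U_\alpha$ for each child $\beta$ of $\alpha$;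
\item[(N3)] if $\beta,\beta'$ are children of the same node, then $X_\beta\cap U_{\beta'}=\emptyset$, and $U_\beta\cap U_{\beta'}=\emptyset$ if $\beta\ne\beta'$;
\item[(N4)] $N_R(U_\alpha)\subseteq X_\alpha$ for every node $\alpha$.
\end{enumerate}
Let $P_\alpha=(U_\alpha\cup X_\alpha)\setminus\bigcup_{\beta}U_\beta$, the union taken over the children $\beta$ of $\alpha$. Then $X_\alpha\subseteq P_\alpha$, and $X_\beta\subseteq P_\alpha$ for each child $\beta$ of $\alpha$. Let the \emph{torso} $Q_\alpha$ be the graph on $P_\alpha$ whose edges are the edges of $R$ inside $P_\alpha$, all pairs inside $X_\alpha$, and all pairs inside $X_\beta$ for each child $\beta$. Then $\operatorname{tw}(R)\le\max_\alpha\operatorname{tw}(Q_\alpha)$.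
\end{lemma}

\begin{proof}
By (N1) and (N3) with $\beta=\beta'$, we have $X_\alpha\cap U_\alpha=\emptyset$ for all $\alpha$; since the sets $U_\beta$ of the children lie in $U_\alpha$, this gives $X_\alpha\subseteq P_\alpha$. The inclusion $X_\beta\subseteq P_\alpha$ follows from (N2) and (N3).

For a vertex $x$, consider the nodes $\alpha$ with $x\in U_\alpha$. By (N1) and (N2) they include the root and the parent of each member, and by (N3) they include no two siblings. So they form a path descending from $\alpha_0$; let $\alpha(x)$ be its last node. A node $\alpha$ equals $\alpha(x)$ exactly when $x\in U_\alpha\cap P_\alpha$.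

Take a tree decomposition of least width of each torso (one empty bag if $P_\alpha=\emptyset$). For each child $\beta$ of each node $\alpha$, the set $X_\beta$ is a clique in $Q_\alpha$ and in $Q_\beta$; using (T2), join a bag of $Q_\alpha$ containing $X_\beta$ to a bag of $Q_\beta$ containing $X_\beta$. The result is a tree of bags, and we check that it is a tree decomposition of $R$.

Let $x$ be a vertex. It lies in $P_{\alpha(x)}$. If $x\in P_\delta$ with $\delta\ne\alpha(x)$, then $x\notin U_\delta$, so $x\in X_\delta$ and $\delta\neq\alpha_0$. If $\alpha$ is the parent of $\delta$, then $X_\delta\subseteq U_\alpha\cap P_\alpha$, so $\alpha=\alpha(x)$. The two bags joined for the pair $\alpha(x),\delta$ both contain $x$. Thus the bags containing $x$ form a subtree for $Q_{\alpha(x)}$ with subtrees for some children attached, which is a subtree.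

Let $xv$ be an edge of $R$, and let $\alpha=\alpha(x)$, $\delta=\alpha(v)$. It suffices to find a set $P$ containing both ends. If $v\notin U_\alpha$, then $v\in X_\alpha$ by (N4), and $x,v\in P_\alpha$. If $v\in U_\alpha$, then $\delta$ is $\alpha$ or a proper descendant of $\alpha$. In the first case $x,v\in P_\alpha$. In the second case $x\notin U_\delta$, so $x\in X_\delta$ by (N4), and $x,v\in P_\delta$.
\end{proof}

To bound the treewidth of a torso we shall contract the nested sets to single vertices of a planar graph and use these vertices to represent the cliques $X_\beta$. For this each nested set must be connected and adjacent to every vertex of its separator. We therefore pass from chunks to components.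

A \emph{cell of level $i$} is a pair $\alpha$ consisting of a chunk $\gamma$ of level $i$ and a component of $G[U_\gamma]$. Let $U_\alpha$ be the vertex set of the component and $X_\alpha=X_\gamma\cap N_G(U_\alpha)$. Add a \emph{root cell} $\alpha_0$ with $U_{\alpha_0}=V(G)$ and $X_{\alpha_0}=\emptyset$. By Lemma~\ref{lem:partition} and the definition of $X_\gamma$,
\begin{equation}\label{eq:cells}
\begin{array}{l}
\text{the sets } U_\alpha \text{ of level } i \text{ are disjoint with union } W_i\cup V_{>i},\\
\text{and } X_\alpha\subseteq M_i\cup V_{i-1},\ |X_\alpha|\le6 \text{ for each cell } \alpha \text{ of level } i.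
\end{array}
\end{equation}

\begin{lemma}\label{lem:high}
Let $i\in I$. A nonempty set $Y\subseteq V_{>i}$ with $G[Y]$ connected is contained in $U_\alpha$ for exactly one cell $\alpha$ of level $i$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exits}(a), an edge that leaves a set $U_\gamma$ from a vertex of $V_{>i}$ ends in $V_i$. So no edge of $G[Y]$ leaves a set $U_\gamma$. By Lemma~\ref{lem:partition}, $Y$ meets some $U_\gamma$; hence it lies in $U_\gamma$, and in one component of $G[U_\gamma]$. Uniqueness follows from \eqref{eq:cells}.
\end{proof}

We arrange the cells in a tree $\mathcal N$. Cells of level $3$ are children of $\alpha_0$. If $\beta$ has level $i+3$ with $i\in I$, then $U_\beta\cup X_\beta$ induces a connected subgraph, because $X_\beta\subseteq N_G(U_\beta)$, and it uses only levels at least $i+2$. The parent of $\beta$ is the cell $\alpha$ of level $i$ with $U_\beta\cup X_\beta\subseteq U_\alpha$ given by Lemma~\ref{lem:high}.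

\begin{lemma}\label{lem:tree}
The graph $(V(G),R)$ and the tree $\mathcal N$ of cells satisfy \textup{(N1)} to \textup{(N4)}.
\end{lemma}

\begin{proof}
(N1) and (N2) hold by construction. Siblings have the same level $j$, and $M_j\cup V_{j-1}$ is disjoint from $W_j\cup V_{>j}$, so (N3) follows from \eqref{eq:cells}. For (N4), let $\alpha\ne\alpha_0$ come from the chunk $\gamma$. An edge of $R$ that leaves the component $U_\alpha$ of $G[U_\gamma]$ leaves $U_\gamma$, so by Lemma~\ref{lem:separator} it ends in $X_\gamma\cap N_G(U_\alpha)=X_\alpha$.
\end{proof}

\section{The torsos have treewidth at most 32}\label{sec:torsos}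

The torso $Q_\alpha$ of a cell lives on a bounded number of levels, but it need not be planar, since it contains the cliques $X_\beta$. We apply Lemma~\ref{lem:rootpaths} to a minor of $G$ in which each $U_\beta$ is a single vertex $t_\beta$, and then replace $t_\beta$ by $X_\beta$ in the bags. The replacement is expensive, so we choose the spanning tree with all $t_\beta$ as leaves; then a root path contains at most one of them.

\begin{lemma}\label{lem:torso}
$\operatorname{tw}(Q_\alpha)\le32$ for every cell $\alpha$.
\end{lemma}

\begin{proof}
We first describe the children. Let $\beta$ be a cell of level $j\in I$ coming from the chunk $\gamma'$.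
\begin{itemize}
\item \emph{Kind 1: $U_\beta$ meets $A_{\gamma'}$.} A vertex of $U_\beta\cap A_{\gamma'}$ has a neighbor $z_\beta\in V_{j-1}$. So $z_\beta\in N_G(U_\beta)\cap V_{j-1}$, and $|X_\beta|\le6$.
\item \emph{Kind 2: $U_\beta\cap A_{\gamma'}=\emptyset$.} Then $U_\beta\subseteq V_{>j}$, and edges leaving $U_\beta$ leave $U_{\gamma'}$, so $N_G(U_\beta)\subseteq\{y_{\gamma'},a_{\gamma'},a'_{\gamma'}\}$ by Lemma~\ref{lem:exits}(a). The set $N_G(U_\beta)$ separates $U_\beta$ from $r$, which lies in neither set, so it has at least $3$ elements because $G$ is $3$-connected. Hence $z_\beta=a_{\gamma'}$ lies in $N_G(U_\beta)\cap M_j$, and $|X_\beta|\le3$.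
\end{itemize}
Connectivity is needed in kind 2 because $y_{\gamma'}$ may be unmarked and thus be contracted into another cell of level $j$.

\emph{The planar graph.} Let $\alpha\neq\alpha_0$ have level $i$ and come from the chunk $\gamma$; write $y,a,a'$ for $y_\gamma,a_\gamma,a'_\gamma$. Let $G_\alpha$ be obtained from $G[V_{<i}\cup\{y,a,a'\}\cup U_\alpha]$ by contracting $V_{<i}$ to a vertex $t_0$ and $U_\beta$ to a vertex $t_\beta$ for each child $\beta$ of $\alpha$, and removing loops and parallel edges. The contracted sets are connected and disjoint, so $G_\alpha$ is planar. The union of the sets $U_\beta$ of the children is $U_\alpha\cap(W_{i+3}\cup V_{>i+3})$. Indeed, each $U_\beta$ lies in this set. Conversely, by \eqref{eq:cells} a vertex of this set lies in $U_\beta$ for a cell $\beta$ of level $i+3$; it then lies in the $U$-set of the parent of $\beta$ and in $U_\alpha$, so the parent is $\alpha$. Thus the vertices of $G_\alpha$ are $t_0$, the $t_\beta$, and the \emph{ordinary} vertices: $y,a,a'$ and the vertices of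
\[
U_\alpha\cap(V_i\cup V_{i+1}\cup V_{i+2}\cup M_{i+3})=P_\alpha\setminus X_\alpha .
\]

\emph{The spanning tree.} We root it at $t_0$ and name the parent of each other vertex. An ordinary vertex of level $i$ has a neighbor in $V_{i-1}$, so it is adjacent to $t_0$ in $G_\alpha$; its parent is $t_0$. An ordinary vertex $x$ of level $i+j$ with $1\le j\le3$ lies in $U_\alpha\cap V_{>i}$ and has a neighbor $x'\in V_{i+j-1}$. If $x'\in U_\gamma$, then $x'\in U_\alpha$ because $U_\alpha$ is a component, and $x'$ is ordinary because its level is at most $i+2$. If $x'\notin U_\gamma$, then $x'\in\{y,a,a'\}$ by Lemma~\ref{lem:exits}(a). In both cases $x'$ is ordinary, and we make it the parent of $x$. So an ordinary vertex of level $i+j$ has depth $j+1\le4$. For a child $\beta$, Lemma~\ref{lem:high} applied to $U_\beta\cup\{z_\beta\}\subseteq V_{>i}$ gives $z_\beta\in U_\alpha$, since $\alpha$ is the only cell of level $i$ that meets $U_\beta$. As $z_\beta\in V_{i+2}\cup M_{i+3}$, it is ordinary, of depth $3$ in kind 1 and depth $4$ in kind 2. It is adjacent to $t_\beta$, and we make it the parent of $t_\beta$. All $t_\beta$ are leaves.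

\emph{The decomposition.} Take the tree decomposition of $G_\alpha$ given by Lemma~\ref{lem:rootpaths}. In every bag delete $t_0,y,a,a'$ where present, replace each $t_\beta$ by $X_\beta$, and then add $X_\alpha$. By (N2), $X_\beta\subseteq U_\alpha$, so $X_\beta\subseteq P_\alpha\setminus X_\alpha$, and the new bags are subsets of $P_\alpha$. Vertices of $X_\alpha$ are in all bags. A vertex $x\in P_\alpha\setminus X_\alpha$ is in the new bags whose old version contained $x$ or some $t_\beta$ with $x\in X_\beta$. For each such $\beta$ the vertex $x$ is adjacent to $t_\beta$ in $G_\alpha$, because $X_\beta\subseteq N_G(U_\beta)$. So the subtree of $t_\beta$ meets the subtree of $x$, and the union of all these subtrees is a subtree. An edge of $Q_\alpha$ with an end in $X_\alpha$ is covered by any bag that contains its other end. An edge of $R$ inside $P_\alpha\setminus X_\alpha$ is an edge of $G_\alpha$. A pair inside $X_\beta$ lies in every bag that contained $t_\beta$. So we have a tree decomposition of $Q_\alpha$.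

\emph{The width.} Before $X_\alpha$ is added, a root path contributes at most $4$ vertices if it ends at $t_0$ or at an ordinary vertex, at most $3+6=9$ if it ends at a vertex $t_\beta$ of kind 1, and at most $4+3=7$ if it ends at a vertex $t_\beta$ of kind 2. So each bag has at most $3\cdot9+6=33$ vertices, and the width is at most $32$.

\emph{The root cell.} Let $G_{\alpha_0}$ be obtained from $G$ by contracting $U_\beta$ to $t_\beta$ for each cell $\beta$ of level $3$. By \eqref{eq:cells} the remaining vertices form the set $V_0\cup V_1\cup V_2\cup M_3=P_{\alpha_0}$. Root the spanning tree at $r$. The parent of a remaining vertex of level $j\ge1$ is a neighbor in $V_{j-1}\subseteq P_{\alpha_0}$, so its depth is $j\le 3$, and the parent of $t_\beta$ is $z_\beta\in V_2\cup M_3$. In the bags given by Lemma~\ref{lem:rootpaths} delete nothing and replace each $t_\beta$ by $X_\beta$. The verification above used only that $P_\alpha\setminus X_\alpha$ consists of uncontracted and undeleted vertices and that $X_\beta\subseteq (P_\alpha\setminus X_\alpha)\cap N_G(U_\beta)$; both hold here, with $X_{\alpha_0}=\emptyset$. Apart from $r$, a root path contributes at most $3$, $2+6=8$ and $3+3=6$ vertices in the three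 cases, so bags have at most $1+3\cdot8=25$ vertices.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By the reduction at the start of Section~\ref{sec:level} we may assume that $G$ is a simple triangulation with at least $4$ vertices. By Lemma~\ref{lem:forest}, $F$ is a forest with no edge incident with $N[r]$. By Lemmas~\ref{lem:glue}, \ref{lem:tree} and~\ref{lem:torso}, $\operatorname{tw}(V(G),R)\le32$.
\end{proof}

\section{Clique-sums}\label{sec:sums}

A \emph{clique-sum of order $s$} of two disjoint graphs is formed by identifying a clique of size $s$ in one with a clique of size $s$ in the other and then possibly deleting some edges of the common clique; order $0$ means disjoint union. Call a graph a \emph{base graph} if it is planar or has treewidth at most $32$. Theorem~\ref{thm:sums} concerns subgraphs of graphs obtained from base graphs by repeated clique-sums of order at most $3$.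

Being a partial $(32,1)$-tree passes to subgraphs. If we repeat a sequence of clique-sums without deleting any edge, every clique used is still a clique, and the result contains the original result as a spanning subgraph. So it suffices to treat the smallest class $\mathcal C$ that contains the base graphs and contains $G'\cup G''$ whenever $G',G''\in\mathcal C$ and $G'\cap G''$ is a complete graph on at most $3$ vertices. Graphs in $\mathcal C$ can be built by adding one base graph at a time.

\begin{lemma}\label{lem:order}
Let $G\in\mathcal C$ and let $K$ be a complete subgraph of $G$, possibly empty. Then $G=B_1\cup\dots\cup B_n$ for base graphs $B_1,\dots,B_n$ such that $K\subseteq B_1$ and, for $1\le m<n$, the graph $(B_1\cup\dots\cup B_m)\cap B_{m+1}$ is complete with at most $3$ vertices.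
\end{lemma}

\begin{proof}
We use induction on the number of sums. For a base graph take $n=1$. Let $G=G'\cup G''$ with $T=G'\cap G''$ complete on at most $3$ vertices. No edge joins $G'-V(T)$ to $G''-V(T)$, so $K$ lies in one summand, say $G'$. Take a sequence for $(G',K)$ followed by a sequence $B_1'',B_2'',\dots$ for $(G'',T)$. Then $G'\cap B''_1=T$. For $m\ge1$ we have $G'\cap B''_{m+1}\subseteq T\subseteq B_1''$, so $B''_{m+1}$ meets $G'\cup B''_1\cup\dots\cup B_m''$ in the same graph as it meets $B''_1\cup\dots\cup B_m''$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sums}]
Every base graph $B$ has the following \emph{rooted property}: for each $x\in V(B)$ there is a forest $F_x\subseteq E(B)$ with no edge incident with $N_B[x]$ and with $\operatorname{tw}(B-F_x)\le32$. For planar $B$ this is Theorem~\ref{thm:main} with $r=x$; otherwise take $F_x=\emptyset$.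

Let $G\in\mathcal C$, take a sequence as in Lemma~\ref{lem:order}, and put $G_m=B_1\cup\dots\cup B_m$. We show by induction on $m$ that $E(G_m)$ has a partition into a forest $F_m$ and a set $R_m$ with $\operatorname{tw}(V(G_m),R_m)\le32$. For $m=1$ use the rooted property. For the step let $B=B_{m+1}$ and $T=G_m\cap B$. We want to glue the parts of small treewidth by (T3). The obstacle is that $V(T)$ is not a clique of $R_m$ if $F_m$ contains edges of $T$.

\emph{Case 1: $F_m\cap E(T)=\emptyset$.} Choose $x\in V(T)$, or any $x\in V(B)$ if $T$ is empty. Put $F_{m+1}=F_m\cup F_x$ and $R_{m+1}=R_m\cup(E(B)\setminus F_x)$. Since $V(T)\subseteq N_B[x]$, the edges of $F_x$ have no end in $G_m$. So $F_{m+1}$ is a forest, the edges of $T$ lie in neither $F_m$ nor $F_x$, and $F_{m+1},R_{m+1}$ partition $E(G_{m+1})$. The graphs $(V(G_m),R_m)$ and $B-F_x$ intersect in the complete graph $T$, so (T3) gives treewidth at most $32$.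

\emph{Case 2: $F_m\cap E(T)\neq\emptyset$.} This set is acyclic on at most $3$ vertices, so it has one or two edges, and some $x\in V(T)$ is incident with all of them. We detach $x$ from the new part by a star and glue along $T-x$. Let $S$ be the set of edges of $B$ from $x$ to $V(B)\setminus V(T)$, let $B'=(B-x)-F_x$, and put $F_{m+1}=F_m\cup S\cup F_x$ and $R_{m+1}=R_m\cup E(B')$. These sets partition $E(G_{m+1})$. Edges of $T$ at $x$ keep their status from $G_m$; an edge of $T-x$ lies in $R_m$ by the choice of $x$, and in $B'$ because $F_x$ avoids $N_B[x]\supseteq V(T)$; every other edge of $B$ lies in exactly one of $S$, $F_x$, $E(B')$. The edges of $S$ attach distinct new leaves, all in $N_B[x]$, to the vertex $x$, so $F_m\cup S$ is a forest. The edges of $F_x$ have their ends in $V(B)\setminus N_B[x]$, which contains no vertex of $G_m$ and no leaf of $S$. So $F_{m+1}$ is a forest. The graphs $(V(G_m),R_m)$ and $B'$ intersect in the complete graph $T-x$, and $\operatorname{tw}(B')\le\operatorname{tw}(B-F_x)\le32$, so (T3) again gives treewidth at most $32$.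

This proves the first statement. By Wagner's theorem (1937), every $K_5$-minor-free graph is a subgraph of a graph obtained by clique-sums of order at most $3$ from planar graphs and the Wagner graph $V_8$, which has $8$ vertices and hence treewidth at most $7$. Also by Wagner, every $K_{3,3}$-minor-free graph is a subgraph of a graph obtained by clique-sums of order at most $2$ from planar graphs and $K_5$, which has treewidth $4$.
\end{proof}

The bound on the order enters only in the choice of $x$ in Case 2: on four vertices, two disjoint edges form a forest that no single vertex covers.

\section{The forest needs large degrees}\label{sec:degree}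

Our forest has no bound on its degrees: a star edge center may have many leaves, and a vertex of $Z_\gamma^*$ may have many neighbors on the arc $A_\gamma$. Theorem~\ref{thm:degree} shows that this cannot be avoided, whatever the bound $k$ on the treewidth. The idea is to make each edge of a grid too thick to be cut by a graph of small degree.

\begin{proof}[Proof of Theorem~\ref{thm:degree}]
Take the $(k+1)\times(k+1)$ grid and replace each edge $uv$ by $2d+1$ paths $u\,x\,v$ of length $2$, all with distinct new middle vertices. The resulting graph is planar. Let its edge set be partitioned into $E_1$ and $E_2$, where $E_2$ has maximum degree at most $d$. Fix a grid edge $uv$. Each of its $2d+1$ paths that meets $E_2$ contains an edge of $E_2$ at $u$ or at $v$, and there are at most $2d$ such edges, each on at most one of the paths. So one of the paths lies in $E_1$. Hence $E_1$ contains a subdivision of the grid, and so has the grid as a minor. By (T1) and (T4) its treewidth is at least $k+1$.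
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Planar Graphs and Partial $k$-Trees},
\texttt{http://webdocs.cs.ualberta.ca/\textasciitilde ph/thesis.pdf}.

\end{thebibliography}
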